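
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}

\title{A differentially algebraic function of two variables\\ that is not a superposition of functions of one variable}


\begin{abstract}
Can every differentially algebraic function of two variables be written, at least locally, as a superposition of differentially algebraic functions of one variable, with addition as the only function of two variables? We show that the answer is no in the real-analytic setting. Let $u,v>1$ be defined by $x=u+\log v$, $y=v+\log u$. Then $F=u$ is differentially algebraic, but on no nonempty open set is it a superposition of real-analytic functions of one variable, differentially algebraic or not. The proof is algebraic: the functions $u$ and $v$ stay algebraically independent over every field generated along such a superposition. We also allow algebraic functions of any number of variables, weaken analyticity to finite smoothness, and show that the example is as simple as possible in terms of the transcendence degree of the field generated by its derivatives.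
\end{abstract}

\section{The question and the answer}

A real-analytic function $g$ on an open interval $I\subset\mathbf R$ is \emph{differentially algebraic} (DA) if there is a nonzero polynomial $P$ with complex coefficients such that $P(t,g(t),g'(t),\dots,g^{(n)}(t))=0$ for all $t\in I$. A real-analytic function $F$ on a nonempty connected open set $V\subset\mathbf R^2$ is DA if it satisfies such an equation in each variable separately: there are nonzero polynomials $P,Q$ with complex coefficients such that on $V$
\[
P\Big(x,y,F,\frac{\partial F}{\partial x},\dots,\frac{\partial^m F}{\partial x^m}\Big)=0,\qquad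
Q\Big(x,y,F,\frac{\partial F}{\partial y},\dots,\frac{\partial^k F}{\partial y^k}\Big)=0 .
\]
The other variable may appear in the coefficients. These are the conventions of Rubel's Part~I.

A \emph{superposition} on an open set $U\subset\mathbf R^2$ is a function on $U$ given by a finite expression, built from the coordinate functions $x,y$ by repeatedly forming sums $h_1+h_2$ of expressions already obtained and compositions $g\circ h$, where $g$ is a real-analytic function on an open interval containing $h(U)$. In particular, $g\circ h$ is formed only when $h$ is real-valued. It is a \emph{superposition of DA functions} if every $g$ used is DA. Problem~34 (Lipshitz) of \cite{RubelII} asks the following.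

\begin{quote}
\emph{If $F(x,y)$ is a differentially algebraic (and real-analytic?) function of $x$ and $y$, can we write $F$ as a superposition of differentially algebraic functions of one variable, with $+$ being the only allowed function of two variables?}
\end{quote}

We take the real-analytic case, and ask for as little as possible: must a real-analytic DA function on $V$ agree with a superposition of DA functions on \emph{some} nonempty open set $U\subset V$?

Addition goes a long way. For $x,y>0$ we have $xy=\exp(\log x+\log y)$, and for $x>1$, $y>0$ we have $x^y=\exp(\exp(\log y+\log\log x))$. Since $t\mapsto -t$ and $t\mapsto 1/t$ are DA as well, products and quotients of real-valued superpositions are again superpositions after shrinking $U$. If one drops smoothness, Kolmogorov's theorem \cite{Kolmogorov} says that every continuous function on a closed square is a superposition of continuous functions of one variable and $+$. So one might well guess that the answer is yes. It is no, and the reason has little to do with the one-variable functions being DA.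

\paragraph{The example.} Let $W=(1,\infty)^2$, let $\Phi(u,v)=(u+\log v,\;v+\log u)$ on $W$, and let $D=\Phi(W)$. We show in Section~\ref{sec:function} that $D$ is open and connected and that $\Phi$ has a real-analytic inverse $(u,v):D\to W$. Thus on $D$
\begin{equation}\label{eq:def}
x=u+\log v,\qquad y=v+\log u ,
\end{equation}
and from now on $F:=u$. Both logarithms are needed for the coupling: the system $x=u+\log v$, $y=v$ gives $u=x-\log y$, a superposition.

\begin{theorem}\label{thm:A}
The function $F$ is real-analytic and DA on $D$. Let $U\subset D$ be nonempty and open. Then $F|_U$ is not equal to any function built from $x,y$ by finitely many sums and compositions $g\circ h$, where $g$ is any real-analytic function (DA or not) on an open interval containing $h(U)$. In particular, the answer to Problem~34 in the real-analytic setting is no.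
\end{theorem}

\begin{theorem}\label{thm:Aprime}
Let $U\subset D$ be nonempty, open and connected. Theorem~\ref{thm:A} remains true on $U$ if, besides $+$ and arbitrary real-analytic functions of one variable, one may at any stage form products, quotients (with denominator not identically zero, whenever the quotient is real-analytic on $U$), and any real-analytic function $w$ on $U$ that satisfies a nontrivial polynomial equation over the field generated by $\mathbf C$ and the functions already obtained. Moreover, $F$ is not algebraic over the field generated by such functions.
\end{theorem}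

Analyticity can be weakened. Call an \emph{expression scheme} a finite expression in $x,y$, the operations $+,\times$, and one-variable function symbols $g_1,\dots,g_N$, each applied once.

\begin{theorem}\label{thm:B}
For every expression scheme $T$ there is an integer $r=r(T)$ such that, for every nonempty open $U\subset D$, the function $F|_U$ is not equal to any superposition of scheme $T$ with all $g_i\in C^r$ (each $g_i$ defined on an open interval containing the range on $U$ of its real-valued argument). In particular, $F$ is on no nonempty open set a superposition of $C^\infty$ functions of one variable with $+$ and $\times$.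
\end{theorem}

Some smoothness is necessary here, because Kolmogorov's theorem applies to $F$ on any closed square in $D$.

The last theorem explains where a counterexample has to be sought. For a real-analytic function $G$ on a connected open set, let $\tau(G)$ be the transcendence degree over $\mathbf C$ of the field generated over $\mathbf C$ by all partial derivatives $\partial^\alpha G$, including $G$ itself.

\begin{theorem}\label{thm:C}
Let $G$ be a real-valued real-analytic function on a nonempty connected open set in $\mathbf R^2$. If $\tau(G)\le 1$, then on some nonempty open set $G=g(\lambda x+\mu y)$ with real constants $\lambda,\mu$ and $g$ DA, so $G$ is there a superposition of DA functions. For the function $F$ above, $\tau(F)=2$. Hence $2$ is the smallest value of $\tau$ for which the answer can be negative.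
\end{theorem}

\paragraph{The method.} Evaluate a superposition step by step, and suppose that the functions obtained so far lie in a field $K$ of functions stable under $\partial_x,\partial_y$. The next step adjoins $g\circ h$ with $h\in K$, say $h$ nonconstant. All that we use about $g\circ h$ and the functions $g^{(m)}\circ h$ is that they are killed by the derivation
\[
\delta=h_y\,\partial_x-h_x\,\partial_y ,
\]
which maps $K$ to itself. As $g$ is arbitrary, these functions may have infinite transcendence degree over $K$, so a mere count of dimensions is of no use. Instead we adjoin to $K$ \emph{everything} killed by $\delta$, and show that this does not destroy the algebraic independence of $u$ and $v$ (Lemma~\ref{lem:key}). Since $u$ and $v$ are independent at the start, $u$ never enters the field.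

\section{The function $F$}\label{sec:function}

The Jacobian matrix of $\Phi$ is $J=\begin{pmatrix}1&1/v\\1/u&1\end{pmatrix}$. Its symmetric part has diagonal entries $1$ and off-diagonal entry $\frac12(\frac1u+\frac1v)\in(0,1)$, so it is positive definite on $W$. As $W$ is convex, for $p\neq q$ in $W$
\[
\langle\Phi(p)-\Phi(q),p-q\rangle=\int_0^1\langle J_{q+t(p-q)}(p-q),p-q\rangle\,dt>0 ,
\]
and $\Phi$ is injective. Since $\det J=1-\frac1{uv}>0$, the analytic inverse function theorem shows that $D=\Phi(W)$ is open and that $\Phi^{-1}$ is real-analytic; $D$ is connected because $W$ is. Inverting $J$ gives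
\begin{equation}\label{eq:partials}
u_x=\frac{uv}{uv-1},\qquad u_y=\frac{-u}{uv-1},\qquad v_x=\frac{-v}{uv-1},\qquad v_y=\frac{uv}{uv-1}.
\end{equation}

\begin{proposition}\label{prop:DA}
On $D$ the function $F=u$ satisfies
\[
F\,F_{xx}=F_x(F_x-1)\big(F(F_x-1)-F_x\big),\qquad F^2F_{yy}=F^2F_y^2+(1-F)F_y^3 .
\]
In particular $F$ is DA.
\end{proposition}

\begin{proof}
\emph{In $x$.} Put $w=u_x$. Then $w-1=\frac1{uv-1}$, so $uv=\frac w{w-1}$ and $v_x=-v(w-1)=-\frac wu$. The $x$-derivative of $uv$ is $wv+uv_x=\frac{w^2}{u(w-1)}-w$, and that of $\frac w{w-1}$ is $-\frac{w_x}{(w-1)^2}$. Equating them and multiplying by $-u(w-1)^2$ gives $uw_x=w(w-1)\big(u(w-1)-w\big)$.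

\emph{In $y$.} Put $q=u_y$. Then $\frac1q=\frac1u-v$, so $v=\frac1u-\frac1q$, and $v_y=-vq=1-\frac qu$. The $y$-derivative of $\frac1u-\frac1q$ is $-\frac q{u^2}+\frac{q_y}{q^2}$. Equating the two expressions for $v_y$ and multiplying by $u^2q^2$ gives $u^2q_y=u^2q^2-uq^3+q^3$.
\end{proof}

\section{The smallest case by hand}\label{sec:toy}

Let $U\subset D$ be nonempty, open and connected. The complex-valued real-analytic functions on $U$ form an integral domain, and we compute in its fraction field. The functions $u,v$ are algebraically independent over $\mathbf C$, since a polynomial vanishing on the nonempty open set $\Phi^{-1}(U)$ is zero. So $\mathbf C(u,v)$ is a rational function field, and by \eqref{eq:partials} it is mapped into itself by $\partial_y$. In this section we treat the derivation $\partial_y$, that is, we adjoin to $\mathbf C$ all functions killed by $\partial_y$ (locally, the functions of $x$ alone).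

\begin{quote}
\emph{Claim. There is no nonzero polynomial $P(X,Y)$, with coefficients that are complex-valued real-analytic functions on $U$ killed by $\partial_y$, such that $P(u,v)=0$ on $U$.}
\end{quote}

\emph{(a) An element $f\in\mathbf C(u,v)$ with $\partial_yf=0$ is constant.} By \eqref{eq:partials}, $\partial_yf=\frac{u}{uv-1}\,(vf_v-f_u)$, so the condition is $f_u=vf_v$. It says that $f$ depends only on $u+\log v$, and the point is that a nonconstant rational function cannot do this. If $f\neq0$, write $f=v^ne$, where $n\in\mathbf Z$ and $e$ has neither a zero nor a pole along $v=0$, and let $\bar e\in\mathbf C(u)$ be the restriction of $e$ to $v=0$. Dividing $f_u=vf_v$ by $f$ gives $\frac{e_u}e=n+v\frac{e_v}e$, hence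
\[
\frac{\bar e'}{\bar e}=n .
\]
The left side tends to $0$ as $u\to\infty$, so $n=0$. Thus every nonzero solution has order $0$ along $v=0$. Moreover $\bar e'=0$, so $\bar e\in\mathbf C$. Now $f-\bar e$ is again a solution, and it has positive order if it is not zero. Therefore $f=\bar e$.

\emph{(b) Proof of the claim.} Suppose $P(u,v)=0$ with $P\ne0$. Among the coefficients choose a transcendence basis $c_1,\dots,c_s$ over $\mathbf C$ of the field they generate over $\mathbf C$. Then $u,v$ are algebraically dependent over $\mathbf C(c_1,\dots,c_s)$, so $\mathbf C(c_1,\dots,c_s,u,v)$ has transcendence degree at most $s+1$ over $\mathbf C$. Since $u,v$ contribute $2$, we have $s\ge1$, and $c_1,\dots,c_s$ are algebraically dependent over $\mathbf C(u,v)$. So there is a nontrivial relation $\sum_i l_ie_i=0$ with $l_i\in\mathbf C(u,v)$ and the $e_i$ distinct monomials in the $c_j$. Take one with the fewest nonzero coefficients and scale it so that one of them is $1$. As $\partial_ye_i=0$, applying $\partial_y$ gives the shorter relation $\sum_i(\partial_yl_i)e_i=0$, so all $\partial_yl_i=0$. By (a) all $l_i$ lie in $\mathbf C$, and $c_1,\dots,c_s$ are algebraically dependent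 over $\mathbf C$, a contradiction. \qed

\medskip
The general step has the same two parts, with $\mathbf C$ replaced by a field $K$ and $\partial_y$ by a derivation $\delta$ with $\delta(K)\subset K$. Part (b) needs only formal changes. Part (a) needs more: since $\delta$ also differentiates the coefficients in $K$, the equation $\delta f=0$ for $f\in K(u,v)$ is no longer a differential equation in the variables $u,v$ alone. Extracting such an equation from it is the main work of the next section.

\section{Constants of a derivation}\label{sec:key}

All fields have characteristic $0$. A derivation of a field $E$ is an additive map $\delta:E\to E$ with $\delta(fg)=f\,\delta g+g\,\delta f$. For a subfield $L\subset E$ we write $L^\delta=\{f\in L:\delta f=0\}$; this is a field. We use that transcendence degrees add up in towers: $\operatorname{trdeg}_AC=\operatorname{trdeg}_AB+\operatorname{trdeg}_BC$ for $A\subset B\subset C$. The first lemma is part (b) above in general form.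

\begin{lemma}\label{lem:disjoint}
Let $\delta$ be a derivation of a field $E$ and $L\subset E$ a subfield with $\delta(L)\subset L$. Elements of $E^\delta$ that are algebraically dependent over $L$ are algebraically dependent over $L^\delta$. Hence $\operatorname{trdeg}_LL(S)=\operatorname{trdeg}_{L^\delta}L^\delta(S)$ for every $S\subset E^\delta$.
\end{lemma}

\begin{proof}
An algebraic relation is a linear relation between monomials, and monomials in elements of $E^\delta$ lie in $E^\delta$. So it suffices to show that a finite family $(e_i)$ in $E^\delta$ that is linearly dependent over $L$ is linearly dependent over $L^\delta$. Take a nontrivial relation $\sum l_ie_i=0$, $l_i\in L$, with the fewest nonzero coefficients, numbered and scaled so that $l_1=1$. Applying $\delta$ gives $\sum(\delta l_i)e_i=0$, which has fewer nonzero coefficients because $\delta l_1=0$. So all $\delta l_i=0$. The last statement follows, since a subset of $S$ is algebraically independent over $L$ if and only if it is so over $L^\delta$.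
\end{proof}

The second lemma is the order argument of part (a). Let $K$ be a field, $L=K(u,v)$ the rational function field, and
\[
O=K(u)[v]_{(v)}
\]
the ring of quotients $p/q$ with $p,q\in K[u,v]$ and $v\nmid q$. Every $f\in L^\times$ is uniquely $v^ne$ with $n\in\mathbf Z$ (the \emph{$v$-order} of $f$) and $e\in O^\times$. Reduction modulo $v$ is the homomorphism $O\to O/vO=K(u)$, $e\mapsto\bar e$, that sets $v=0$.

\begin{lemma}\label{lem:order}
Let $\vartheta$ be a derivation of $L=K(u,v)$ with $\vartheta(K)\subset K$, and suppose that
\[
\frac{\vartheta u}u\in\beta+vO,\qquad \frac{\vartheta v}v\in\rho+vO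
\]
with $\beta\in K$ and $\rho\in K[u]$ of degree $1$. Then $\vartheta(O)\subset O$ and $\vartheta(vO)\subset vO$. So $\vartheta$ induces a derivation $\bar\vartheta$ of $K(u)$, which extends $\vartheta|_K$ and satisfies $\bar\vartheta u=\beta u$. If $f\in L^\times$ and $\vartheta f=0$, then $f$ has $v$-order $0$.
\end{lemma}

\begin{proof}
We have $\vartheta u\in O$ and $\vartheta v\in vO$, so $\vartheta(K[u,v])\subset O$. By the quotient rule $\vartheta(O)\subset O$, and then $\vartheta(vg)=(\vartheta v)g+v\,\vartheta g\in vO$ for $g\in O$. This gives $\bar\vartheta$ with the stated properties.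

Let $\vartheta f=0$ and $f=v^ne$ with $e\in O^\times$. Dividing $\vartheta f=0$ by $f$ gives $n\frac{\vartheta v}v+\frac{\vartheta e}e=0$, and modulo $v$
\[
\frac{\bar\vartheta\bar e}{\bar e}=-n\rho\qquad\text{in }K(u).
\]
For $c\in K$ we have $\bar\vartheta(cu^j)=(\vartheta c+j\beta c)u^j$, so $\bar\vartheta$ does not raise the degree of a polynomial in $u$. Write $\bar e=p/q$ with $p,q\in K[u]$. Then $\frac{\bar\vartheta\bar e}{\bar e}=\frac{\bar\vartheta p}p-\frac{\bar\vartheta q}q$ is a rational function whose numerator has degree at most that of its denominator. But $\rho$ has degree $1$. So $n=0$.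
\end{proof}

\begin{lemma}[Key lemma]\label{lem:key}
Let $E$ be a field with a derivation $\delta$, and $K\subset E$ a subfield with $\delta(K)\subset K$. Let $u,v\in E$ be algebraically independent over $K$, and suppose that
\[
a:=\delta u+\frac{\delta v}v\in K,\qquad b:=\delta v+\frac{\delta u}u\in K,\qquad (a,b)\ne(0,0).
\]
Then $u,v$ are algebraically independent over $K(E^\delta)$.
\end{lemma}

In our application $a=\delta x$ and $b=\delta y$. The condition $(a,b)\neq(0,0)$ is necessary: otherwise $\delta u=\delta v=0$ by \eqref{eq:solve} below, and $u,v$ themselves lie in $E^\delta$. The condition $a,b\in K$ matters too: for $K=\mathbf C$ the derivation $\delta=u_y\partial_x-u_x\partial_y$ kills $u$, so the conclusion fails, and indeed $a=u_y\notin\mathbf C$.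

The proof has four steps. Step~1 reduces the lemma to the statement that every element of $K(u,v)$ killed by $\delta$ is algebraic over $K^\delta$. Step~2 shows that at most one such element can be transcendental and independent of the others. Step~3 shows that, if there is one, it depends only on the formal expression $(u+\log v)+\gamma(v+\log u)$ for some $\gamma\in K$ (or on the same expression with $u,v$ interchanged). Step~4 excludes this as in part (a) of Section~\ref{sec:toy}.

\begin{proof}
The hypotheses and the conclusion are symmetric under $(u,a)\leftrightarrow(v,b)$. As $uv\neq1$, we can solve for $\delta u$ and $\delta v$: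
\begin{equation}\label{eq:solve}
\delta u=\frac{u(va-b)}{uv-1},\qquad \delta v=\frac{v(ub-a)}{uv-1}.
\end{equation}
So $L:=K(u,v)$ satisfies $\delta(L)\subset L$. Put $k=K^\delta$ and $M=L^\delta$; then $k\subset M$.

\medskip
\noindent\textbf{Step 1: it suffices to show that $\operatorname{trdeg}_kM=0$.} Suppose that $u,v$ are algebraically dependent over $K(E^\delta)$. Then they are dependent over $K(c)$ for some finite tuple $c$ from $E^\delta$, so $\operatorname{trdeg}_{K(c)}K(c,u,v)\le1$. Computing $\operatorname{trdeg}_KK(c,u,v)$ through $L$ and through $K(c)$ gives
\[
2+\operatorname{trdeg}_LL(c)\le1+\operatorname{trdeg}_KK(c).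
\]
By Lemma~\ref{lem:disjoint}, applied to $L$ and to $K$,
\[
1+\operatorname{trdeg}_MM(c)\le\operatorname{trdeg}_kk(c)\le\operatorname{trdeg}_kM(c)=\operatorname{trdeg}_kM+\operatorname{trdeg}_MM(c).
\]
Since $c$ is finite, $\operatorname{trdeg}_MM(c)$ is finite and can be cancelled. Hence $\operatorname{trdeg}_kM\ge1$.

\medskip
\noindent\textbf{Step 2: $\operatorname{trdeg}_kM\le1$.} This is not automatic, because $\delta$ need not be a $K$-derivation, and it is here that $(a,b)\ne(0,0)$ is used. By symmetry assume $b\ne0$. Since $uv-1$ is a unit of $O$ with residue $-1$, \eqref{eq:solve} shows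
\[
\frac{\delta u}u\equiv b,\qquad\frac{\delta v}v\equiv a-bu\pmod{vO}.
\]
As $b\ne0$, Lemma~\ref{lem:order} applies to $\delta$: every nonzero element of $M$ has $v$-order $0$. So $M\subset O$, and reduction modulo $v$ is a field embedding of $M$ into $K(u)^{\bar\delta}$ that is the identity on $k$. Lemma~\ref{lem:disjoint}, applied to the field $K(u)$ with derivation $\bar\delta$ and its subfield $K$, shows that elements of $K(u)^{\bar\delta}$ algebraically independent over $K^{\bar\delta}=k$ are algebraically independent over $K$. As $\operatorname{trdeg}_KK(u)=1$, there cannot be two of them. Hence $\operatorname{trdeg}_kM\le1$.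

We cannot conclude $\operatorname{trdeg}_kM=0$ from this alone: if, for example, $b=\delta c/c$ with $c\in K^\times$, then $u/c$ lies in $K(u)^{\bar\delta}$ and is transcendental over $K$. To go further we remove $K$ from the picture by passing to differentials over $K$.

\medskip
\noindent\textbf{Step 3: an equation in $u$ and $v$ only.} Suppose $\operatorname{trdeg}_kM=1$, and let $f\in M$ be transcendental over $k$. By Lemma~\ref{lem:disjoint}, $f$ is transcendental over $K$; in particular $f\notin K$.

Let $\Omega=L\,du\oplus L\,dv$ be the space of differentials of $L$ over $K$, with $dg=g_u\,du+g_v\,dv$ for $g\in L$, where $g_u,g_v$ are the partial derivatives over $K$. Let $d(p\,du+q\,dv)=(q_u-p_v)\,du\wedge dv$. Then $d(dg)=0$ and $d(p\,\omega)=dp\wedge\omega+p\,d\omega$. Moreover, $dg=0$ if and only if $g\in K$. Indeed, let $dg=0$, so $g_u=g_v=0$, and write $g=p/q$ in lowest terms with $p,q\in K(v)[u]$ and $q$ monic. Then $p_uq=pq_u$, so $q$ divides $q_u$, whence $q_u=0$, $q=1$ and $p_u=0$. Thus $g\in K(v)$, and $g_v=0$ gives $g\in K$ in the same way.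

The derivation $\delta$ acts on $\Omega$ by the Lie derivative
\[
\mathcal L(p\,du+q\,dv)=\delta p\,du+p\,d(\delta u)+\delta q\,dv+q\,d(\delta v),
\]
an additive map with $\mathcal L(p\,\omega)=(\delta p)\,\omega+p\,\mathcal L\omega$. It commutes with $d$ on functions:
\begin{equation}\label{eq:lie}
\mathcal L(dg)=d(\delta g)\qquad(g\in L).
\end{equation}
To see this, put $\varepsilon(g)=\mathcal L(dg)-d(\delta g)$. Expanding,
\begin{align*}
\mathcal L(d(gh))&=\delta g\,dh+g\,\mathcal L(dh)+\delta h\,dg+h\,\mathcal L(dg),\\
d(\delta(gh))&=\delta h\,dg+g\,d(\delta h)+\delta g\,dh+h\,d(\delta g),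
\end{align*}
so $\varepsilon(gh)=g\,\varepsilon(h)+h\,\varepsilon(g)$. Since $\delta(K)\subset K$ and $d$ vanishes on $K$, we have $\varepsilon(K)=0$; and $\varepsilon(u)=\varepsilon(v)=0$ by definition of $\mathcal L$. Hence $\varepsilon=0$.

Now consider
\[
\omega_1=du+\frac{dv}v,\qquad\omega_2=\frac{du}u+dv .
\]
These are the differentials over $K$ that ``$x=u+\log v$'' and ``$y=v+\log u$'' would have. They satisfy $d\omega_1=d\omega_2=0$ and $\omega_1\wedge\omega_2=(1-\frac1{uv})\,du\wedge dv\ne0$. Since $\mathcal L\big(\frac{dv}v\big)=-\frac{\delta v}{v^2}\,dv+\frac1v\,d(\delta v)=d\big(\frac{\delta v}v\big)$, and likewise for $u$,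
\[
\mathcal L\omega_1=d\Big(\delta u+\frac{\delta v}v\Big)=da=0,\qquad \mathcal L\omega_2=db=0,
\]
because $a,b\in K$. So $\omega_1,\omega_2$ is a basis of $\Omega$ that is annihilated by $\mathcal L$. Write $df=\alpha\omega_1+\beta\omega_2$ with $\alpha,\beta\in L$. By \eqref{eq:lie},
\[
0=d(\delta f)=\mathcal L(df)=\delta\alpha\,\omega_1+\delta\beta\,\omega_2 ,
\]
so $\alpha,\beta\in M$. They are not both $0$, because $f\notin K$. Interchanging $u$ and $v$ interchanges $\omega_1$ and $\omega_2$, so by symmetry we may assume $\alpha\neq0$. (The assumption $b\ne0$ of Step 2 is no longer needed.) Put $\gamma=\beta/\alpha\in M$ and $\eta=\omega_1+\gamma\omega_2$, so that $df=\alpha\eta$.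

We claim that $\gamma\in K$. As $\operatorname{trdeg}_kM=1$, each $g\in M$ is algebraic over $k(f)$. Choose $P\in k[X,Y]$ with $P(f,g)=0$ and $P_Y(f,g)\neq0$. Then $P_X(f,g)\,df+P_Y(f,g)\,dg=0$, so $dg\in L\,df$. In particular $d\alpha\in L\,df$, and $d\gamma=\lambda\,df$ with $\lambda\in L$. Hence
\[
0=d(df)=d\alpha\wedge\eta+\alpha\,d\gamma\wedge\omega_2
=\alpha^{-1}\,d\alpha\wedge df+\alpha\lambda\,df\wedge\omega_2
=\alpha^2\lambda\,\omega_1\wedge\omega_2 ,
\]
where we used $d\alpha\wedge df=0$. So $\lambda=0$, $d\gamma=0$, and $\gamma\in K$.

\medskip
\noindent\textbf{Step 4: the equation has no solution.} By Step 3, $f\in K(u,v)\setminus K$ depends, formally and over $K$, only on ``$x+\gamma y$'' with $\gamma\in K$. Explicitly, $\eta=(1+\frac\gamma u)\,du+(\frac1v+\gamma)\,dv$, and $df\wedge\eta=0$ reads $f_u(\frac1v+\gamma)=f_v(1+\frac\gamma u)$. Multiplying by $uv$, we get $Zf=0$ for the $K$-derivation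
\[
Z=u(1+\gamma v)\,\partial_u-v(u+\gamma)\,\partial_v .
\]
Here $\frac{Zu}u=1+\gamma v\equiv1$ modulo $vO$, and $\frac{Zv}v=-(u+\gamma)$ has degree $1$ in $u$. So Lemma~\ref{lem:order} applies to $Z$: every nonzero element of $L$ killed by $Z$ has $v$-order $0$. In particular $f$ has $v$-order $0$. Reducing $Zf=0$ modulo $v$ gives $u\,\bar f'=0$, so $\bar f\in K$. As $f\notin K$, the element $f-\bar f$ is nonzero; it is killed by $Z$, and its $v$-order is positive. This is a contradiction. So $\operatorname{trdeg}_kM\neq1$, and by Step 2 it is $0$. By Step 1 this proves the lemma.
\end{proof}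

\section{Towers of fields and the proof of Theorems \ref{thm:A} and \ref{thm:Aprime}}\label{sec:tower}

We state the induction abstractly, since Theorem~\ref{thm:B} needs it for a field that does not consist of functions. Let $E$ be a field with derivations $\partial_x,\partial_y$ and elements $x,y,u,v$ such that $u,v\neq0$, $uv\ne1$ and
\begin{equation}\label{eq:tower}
\begin{aligned}
\partial_xu+\frac{\partial_xv}v&=\partial_xx=1,&\qquad \partial_xv+\frac{\partial_xu}u&=\partial_xy=0,\\
\partial_yu+\frac{\partial_yv}v&=\partial_yx=0,&\qquad \partial_yv+\frac{\partial_yu}u&=\partial_yy=1 .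
\end{aligned}
\end{equation}
Solving as in \eqref{eq:solve} recovers \eqref{eq:partials} for $\partial_x,\partial_y$. Let $k_0=\{f\in E:\partial_xf=\partial_yf=0\}$ and call a subfield of $E$ \emph{stable} if $\partial_x$ and $\partial_y$ map it into itself.

\begin{proposition}\label{prop:tower}
Let $K_0=k_0(x,y)\subset K_1\subset\dots\subset K_N\subset E$, where each $K_i$ with $i\ge1$ is obtained from $K_{i-1}$ in one of two ways:
\begin{enumerate}
\item[(i)] $K_i=K_{i-1}(w)$ with $w\in E$ algebraic over $K_{i-1}$;
\item[(ii)] $K_i=K_{i-1}(c_0,c_1,c_2,\dots)$, where $c_m\in E$ and there is $h\in K_{i-1}$ with $\partial c_m=c_{m+1}\,\partial h$ for all $m\ge0$ and both $\partial=\partial_x$ and $\partial=\partial_y$.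
\end{enumerate}
Then every $K_i$ is stable, and $u,v$ are algebraically independent over $K_i$.
\end{proposition}

\begin{proof}
\emph{Over $k_0$.} Suppose $P(u,v)=0$ with $0\ne P\in k_0[X,Y]$ of minimal degree. Differentiating, $P_X(u,v)\,\partial u+P_Y(u,v)\,\partial v=0$ for $\partial=\partial_x,\partial_y$. By \eqref{eq:partials} the determinant of this system is $\partial_xu\,\partial_yv-\partial_yu\,\partial_xv=\frac{uv}{uv-1}\neq0$, so $P_X(u,v)=P_Y(u,v)=0$. By minimality $P_X=P_Y=0$, so $P$ is a nonzero constant, a contradiction.

\emph{Over $K_0$.} Apply Lemma~\ref{lem:key} with $K=k_0$ and $\delta=\partial_y$; by \eqref{eq:tower}, $(a,b)=(0,1)$. As $\partial_yx=0$, the elements $u,v$ are algebraically independent over $k_0(x)$. Apply it again with $K=k_0(x)$, which is mapped into itself by $\delta=\partial_x$; now $(a,b)=(1,0)$. As $\partial_xy=0$, they are independent over $k_0(x,y)$, which is clearly stable.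

\emph{From $K_{i-1}$ to $K_i$, case (i).} Let $p$ be the minimal polynomial of $w$ over $K_{i-1}$ and, for $\partial\in\{\partial_x,\partial_y\}$, let $p^\partial$ be the polynomial obtained by applying $\partial$ to its coefficients. Then $p^\partial(w)+p'(w)\,\partial w=0$ and $p'(w)\ne0$, so $\partial w\in K_i$ and $K_i$ is stable. Algebraic independence persists over algebraic extensions.

\emph{Case (ii).} Since $\partial h\in K_{i-1}$, the relations $\partial c_m=c_{m+1}\,\partial h$ show that $K_i$ is stable. If $\partial_xh=\partial_yh=0$, then all $c_m\in k_0$ and $K_i=K_{i-1}$. Otherwise put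
\[
\delta=(\partial_yh)\,\partial_x-(\partial_xh)\,\partial_y .
\]
Then $\delta(K_{i-1})\subset K_{i-1}$, and \eqref{eq:tower} gives $a=\partial_yh$ and $b=-\partial_xh$, which lie in $K_{i-1}$ and are not both $0$. Moreover $\delta c_m=c_{m+1}\big(\partial_yh\,\partial_xh-\partial_xh\,\partial_yh\big)=0$. By Lemma~\ref{lem:key}, $u,v$ are algebraically independent over $K_{i-1}(E^\delta)\supset K_i$.
\end{proof}

\begin{proof}[Proof of Theorems \ref{thm:A} and \ref{thm:Aprime}]
$F$ is DA by Proposition~\ref{prop:DA}. In Theorem~\ref{thm:A} we may shrink $U$ and assume it connected. Let $E$ be the fraction field of the integral domain of complex-valued real-analytic functions on $U$, with the usual $\partial_x,\partial_y$. Differentiating \eqref{eq:def} gives \eqref{eq:tower}. Let $s_1,\dots,s_N$ be the functions obtained successively in an expression of the kind allowed in Theorem~\ref{thm:Aprime}. We construct a tower as in Proposition~\ref{prop:tower} with $s_1,\dots,s_i\in K_i$. If $s_i$ is $x$ or $y$, or a sum, product or quotient of earlier $s_j$, put $K_i=K_{i-1}$. If $s_i$ is algebraic over the field generated by $\mathbf C$ and $s_1,\dots,s_{i-1}$, which is contained in $K_{i-1}$, put $K_i=K_{i-1}(s_i)$. If $s_i=g\circ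 h$ with $h=s_j$, $j<i$, put $c_m=g^{(m)}\circ h$; the chain rule gives $\partial c_m=c_{m+1}\,\partial h$, and we take $K_i=K_{i-1}(c_0,c_1,\dots)$, which contains $s_i=c_0$.

By Proposition~\ref{prop:tower}, $F=u$ is transcendental over $K_N$. So $F$ is not algebraic over the field generated by $\mathbf C$ and $s_1,\dots,s_N$, and in particular $F\ne s_N$.
\end{proof}

\section{Finite smoothness}\label{sec:smooth}

For functions that are not analytic there is no field $E$: the ring of smooth functions on $U$ has zero divisors. The remedy is to compute with formal symbols for the derivatives $g_i^{(m)}\circ h_i$ and to show that the equation $u=S$ contradicts itself formally, through an identity that involves only finitely many derivatives.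

\begin{proof}[Proof of Theorem~\ref{thm:B}]
\emph{The formal ring.} Let $B_0=\mathbf C\big[x,y,u,v,\frac1u,\frac1v,\frac1{uv-1}\big]$ with $x,y,u,v$ indeterminates, and let $\partial_x,\partial_y$ be the derivations of $B_0$ over $\mathbf C$ given by \eqref{eq:partials} and $\partial_xx=\partial_yy=1$, $\partial_xy=\partial_yx=0$. Then \eqref{eq:tower} holds. Let $B=B_0[G_{i,m}:1\le i\le N,\ m\ge0]$ be a polynomial ring, where $G_{i,m}$ stands for $g_i^{(m)}\circ h_i$. Number the symbols of $T$ so that the argument $h_i$ of $g_i$ is formed by sums and products from $x,y$ and the $G_{j,0}$ with $j<i$; thus $h_i\in B_0[G_{j,0}:j<i]$. Extend the derivations recursively in $i$ by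
\[
\partial G_{i,m}=G_{i,m+1}\,\partial h_i .
\]
Let $S\in B$ be the value of the scheme, and let $J\subset B$ be the ideal generated by all $\theta(u-S)$, where $\theta$ runs over the words in $\partial_x,\partial_y$, including the empty word. By the product rule $J$ is stable, that is, mapped into itself by both derivations.

\medskip
\emph{Claim: $1\in J$.} Suppose not. By Zorn's lemma there is an ideal $\mathfrak m\supset J$ that is maximal among the proper stable ideals. The ring $R=B/\mathfrak m\ne0$ inherits the derivations and has no stable ideals except $0$ and $R$. We show that it is a domain, so that the results of Section~\ref{sec:tower} apply to its fraction field. Write $\partial$ for either derivation.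

\emph{$R$ is reduced.} Let $c^n=0$ with $n\ge1$. We show $c^{n-i}(\partial c)^{2i-1}=0$ for $1\le i\le n$ by induction on $i$; nonzero integers may be cancelled because $R\supset\mathbf Q$. For $i=1$, differentiate $c^n=0$. For the step from $i<n$ to $i+1$, differentiate and multiply by $\partial c$:
\[
(n-i)\,c^{n-i-1}(\partial c)^{2i+1}+(2i-1)\,c^{n-i}(\partial c)^{2i-1}\,\partial^2c=0 ,
\]
and the second term is $0$ by the induction hypothesis. For $i=n$ we get $(\partial c)^{2n-1}=0$. So the nilradical is stable. It does not contain $1$, so it is $0$.

\emph{$R$ is a domain.} Let $c\ne0$. If $ec=0$, then $c\,\partial e=-e\,\partial c$, so $(c\,\partial e)^2=-(c\,\partial e)(e\,\partial c)=0$ and hence $c\,\partial e=0$, as $R$ is reduced. So the annihilator of $c$ is a stable ideal. It does not contain $1$, so it is $0$.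

Let $E=\operatorname{Frac}R$ with the induced derivations. The images of $u,v,uv-1$ in $R$ are units, hence nonzero in $E$, and \eqref{eq:tower} holds in $E$. Let $K_0=k_0(x,y)$ as in Section~\ref{sec:tower}; note that $k_0\supset\mathbf C$. For $i=1,\dots,N$ let $K_i$ be obtained from $K_{i-1}$ by adjoining the images of all $G_{i,m}$, $m\ge0$. The image of $h_i$ lies in $K_{i-1}$, since $h_i$ is formed from $x,y$ and the $G_{j,0}$ with $j<i$. So this is a tower as in Proposition~\ref{prop:tower}, case (ii), and $u$ is transcendental over $K_N$. But $K_N$ contains the image of $S$, which is formed by sums and products from $x,y$ and the $G_{j,0}$, and $u=S$ in $E$ because $u-S\in J\subset\mathfrak m$. This contradiction proves the claim.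

\medskip
\emph{Conclusion.} By the claim there is an identity
\begin{equation}\label{eq:cert}
1=\sum_lb_l\,\theta_l(u-S)\qquad\text{in }B
\end{equation}
with finitely many terms. The ring $B$ and the ideal $J$ depend only on $T$; fix one such identity for each $T$. Choose $r\ge1$ at least the length of each $\theta_l$ and at least every $m$ such that some $G_{i,m}$ occurs in some $b_l$. In $S$ and the $h_i$ only $m=0$ occurs, and, as $\partial h_i$ involves only $m\le1$, each application of $\partial_x$ or $\partial_y$ raises the bound on the occurring $m$ by at most one. So if $\theta$ is a word of length $j$, only $G_{i,m}$ with $m\le j$ occur in $\theta(u-S)$.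

Suppose that functions $g_i\in C^r$ realize $T$ on $U$ with value $F|_U$. Substituting the actual functions $x,y,u,v$ and $g_i^{(m)}\circ h_i$ for the symbols defines a homomorphism from $B_0[G_{i,m}:m\le r]$ to the continuous complex-valued functions on $U$. Elements involving only $m\le r-1$ are sent to $C^1$ functions, and on them substitution commutes with $\partial_x,\partial_y$. For elements of $B_0$ this is \eqref{eq:partials}. For $G_{i,m}$ with $m\le r-1$ it is the chain rule, once it is known for $h_i$, which involves only $G_{j,0}$ with $j<i$; so induction on $i$ applies, as $r\ge1$. Applying this successively to the letters of $\theta_l$, from right to left, we see that substitution turns $\theta_l(u-S)$ into the actual derivative $\theta_l(F-F)=0$. So \eqref{eq:cert} becomes $1=0$ on $U$, a contradiction.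

The last statement of the theorem follows, since every superposition of $C^\infty$ functions with $+$ and $\times$ has some scheme $T$, with a separate symbol for each application of a one-variable function.
\end{proof}

\section{Minimality of the example}\label{sec:minimal}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{$\tau(F)=2$.} By \eqref{eq:partials}, $\mathbf C(u,v)$ is stable under $\partial_x,\partial_y$, so it contains all partial derivatives of $F=u$. Conversely, $v=\frac1u-\frac1{u_y}$. So the field generated by the partial derivatives of $F$ is $\mathbf C(u,v)$, of transcendence degree $2$.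

\emph{The case $\tau(G)\le1$.} The idea is that $G_y/G_x$ is then a function of $G$, and the symmetry of second derivatives forces it to be constant. If $G$ is constant, take $g$ constant and $(\lambda,\mu)=(1,0)$. Otherwise, after possibly interchanging $x$ and $y$, restrict to a ball on which $G_x$ has no zero, and put
\[
s=G_x,\qquad\rho=\frac{G_y}{G_x}.
\]
As $G$ is not constant, it is transcendental over $\mathbf C$. Since $\tau(G)\le1$, both $s$ and $\rho$ are algebraic over $\mathbf C(G)$. Let $z$ be one of them. Choose $p\in\mathbf C[X,Y]$ with $p(G,z)=0$ and $p_Y(G,z)$ not identically $0$. Differentiating, we get $p_X(G,z)\,G_x+p_Y(G,z)\,z_x=0$ and $p_X(G,z)\,G_y+p_Y(G,z)\,z_y=0$. With $G_y=\rho\,G_x$ this gives $p_Y(G,z)(z_y-\rho z_x)=0$, so $z_y=\rho\,z_x$. Thus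
\[
s_y=\rho\,s_x,\qquad\rho_y=\rho\,\rho_x .
\]
On the other hand $G_{xy}=G_{yx}$ reads $s_y=(\rho s)_x=\rho_xs+\rho s_x$. Hence $\rho_xs=0$, so $\rho_x=0$ and $\rho_y=0$, and $\rho=c$ is a constant, real because $G$ is real.

From $G_y=cG_x$ we see that $G$ is constant on segments in the direction $(c,-1)$. Let $(x_0,y_0)$ be the center of the ball. If $(x,y)$ is close enough to $(x_0,y_0)$, the segment from $(x,y)$ to $(x+c(y-y_0),y_0)$ lies in the ball. So on a smaller ball $G(x,y)=g(x+cy)$ with $g(t)=G(t-cy_0,y_0)$. A nontrivial relation $P(G,G_x)=0$ with $P\in\mathbf C[X,Y]$ exists since $s=G_x$ is algebraic over $\mathbf C(G)$, and it gives $P(g,g')=0$. So $g$ is DA. As $t\mapsto ct$ is DA, $g(x+cy)$ is a superposition of DA functions. If $x$ and $y$ were interchanged, we get $G=g(cx+y)$.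

The first part shows that the answer is positive whenever $\tau\le1$, and by Theorem~\ref{thm:A} it is negative for $F$, where $\tau=2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Kolmogorov}
Kolmogorov, Dokl. Akad. Nauk SSSR \textbf{114} (1957), 953--956.

\bibitem{RubelII}
\emph{Some Research Problems About Algebraic Differential Equations II},
\url{https://www.projecteuclid.org/download/pdf_1/euclid.ijm/1255987330}.

\end{thebibliography}

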